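\title{Arbitrary public announcement logic and group announcement logic have no finitary axiomatization}

\begin{abstract}
Arbitrary public announcement logic (APAL) and group announcement logic (GAL) extend multi-agent epistemic logic by quantifiers over truthful public announcements. We show that, as soon as there are two agents, validity in either logic is $\Pi^1_1$-complete. In particular the valid formulas are not recursively enumerable, and neither logic has a sound and complete finitary axiomatization. With at most one agent both logics are decidable. The lower bound is a reduction from recurring tilings; it rests on a single quantified formula which forces a marked state to lie at a finite, but unbounded, distance from the point of evaluation.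
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The logics}
Fix a finite set $A$ of agents and a countably infinite, effectively enumerated set $P$ of propositional variables. An \emph{epistemic model} is a triple $M=(S,\{\sim_c\}_{c\in A},\nu)$, where $S$ is a nonempty set of states, each $\sim_c$ is an equivalence relation on $S$, and $\nu\colon P\to 2^S$. The relation $s\sim_c u$ says that agent $c$ cannot tell $s$ from $u$. We write $[s]_c$ for the $\sim_c$-class of $s$ and call it the \emph{$c$-class} of $s$. \emph{Epistemic formulas} are built from $P$ by $\neg$, $\wedge$ and $\Box_c$ for $c\in A$. Truth at a state $s$, written $M_s\models\varphi$, is defined as usual: $M_s\models p$ iff $s\in\nu(p)$, the clauses for $\neg$ and $\wedge$ are the Boolean ones, and $M_s\models\Box_c\varphi$ iff $M_u\models\varphi$ for all $u\sim_c s$. We use $\top$, $\vee$, $\to$ and $\Diamond_c=\neg\Box_c\neg$ as abbreviations. Negation and all modal operators bind most strongly, then $\wedge$ and $\vee$, then $\to$.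

For a nonempty $Z\subseteq S$ let $M|Z$ be the restriction of $M$ to $Z$. When a true statement $\psi$ is announced in public, every agent discards the states at which it is false, and the model becomes $M^\psi=M|\{u: M_u\models\psi\}$. \emph{Public announcement logic} adds formulas $[\psi]\varphi$ with
\[
M_s\models[\psi]\varphi\quad\text{iff}\quad M_s\models\psi\text{ implies }M^\psi_s\models\varphi .
\]
The two logics of this paper add, in addition, a quantifier over announcements.
\begin{itemize}
\item \emph{Arbitrary public announcement logic} (APAL) adds $\blacksquare\varphi$, where $M_s\models\blacksquare\varphi$ iff $M_s\models[\psi]\varphi$ for every epistemic formula $\psi$.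
\item \emph{Group announcement logic} (GAL) adds $[G]\varphi$ for $G\subseteq A$, where $M_s\models[G]\varphi$ iff $M_s\models[\bigwedge_{c\in G}\Box_c\psi_c]\varphi$ for every choice of epistemic formulas $\psi_c$, $c\in G$.
\end{itemize}
Thus $\blacksquare\varphi$ says that $\varphi$ holds after every truthful announcement, and $[G]\varphi$ says that $\varphi$ holds whenever each member of $G$ announces something that this member knows. In $[\psi]\varphi$ the formula $\psi$ may be any formula of the logic, whereas the quantifiers range over epistemic formulas only. A formula is \emph{valid} if it is true at every state of every model, and \emph{satisfiable} if its negation is not valid.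

\subsection{The problem}
A \emph{finitary axiomatization} of a logic is a sound and complete proof system for its valid formulas in which the set of axioms is decidable, every inference rule has finitely many premises, and the relation ``these finitely many premises yield this conclusion'' is decidable. Proofs are then finite, effectively checkable sequences of formulas. It is known that APAL and GAL have complete infinitary axiomatizations and that, when $A$ has enough agents, both are undecidable. The following question is posed in~\cite{nofmp}.

\medskip
\noindent\textbf{Problem.} \emph{Does the set of valid formulas of APAL have a finitary axiomatization? Does that of GAL?}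
\medskip

An announcement by itself adds nothing to the epistemic language: for epistemic $\psi$ and $\varphi$ the formula $[\psi]\varphi$ is equivalent to an epistemic formula (Lemma~\ref{lem:rel}). So for epistemic $\varphi$ the formula $\blacksquare\varphi$ is an infinite conjunction of epistemic formulas, and the rule that the semantics suggests, ``from $[\psi]\varphi$ for all epistemic $\psi$ infer $\blacksquare\varphi$'', is sound but has infinitely many premises. With one agent the infinite conjunction collapses to a finite one (Section~\ref{sec:one}). With more agents, undecidability alone does not decide the question: first-order logic is undecidable and has a finitary axiomatization. Since $\blacksquare$ looks like a universal quantifier, one may well guess that a single premise with a fresh variable can replace the infinitely many premises, as in the generalization rule of first-order logic. The analogy is misleading. The quantifier $\blacksquare$ ranges over formulas, every formula has a finite modal depth, and so $\blacksquare$ behaves like a quantifier over the \emph{standard} natural numbers.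

\subsection{Results}
The answer is negative for both logics. The classes $\Sigma^1_1$ and $\Pi^1_1$ are recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:hard}
Let $|A|\ge 2$. For APAL and for GAL, satisfiability is $\Sigma^1_1$-hard, so validity is $\Pi^1_1$-hard. In particular the set of valid formulas is not recursively enumerable, and no finitary axiomatization exists.
\end{theorem}

\begin{theorem}\label{thm:exact}
\begin{itemize}
\item[(i)] For $|A|\ge2$, validity in APAL and in GAL is $\Pi^1_1$-complete. Hence there is not even a sound and complete system with finite-premise rules whose axioms and rules are decidable relative to a hyperarithmetical oracle.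
\item[(ii)] For $|A|\le 1$ both validity problems are decidable. Hence each of APAL and GAL has a finitary axiomatization if and only if $|A|\le1$.
\end{itemize}
\end{theorem}

By Theorem~\ref{thm:exact}(ii), undecidability over $A$ forces $|A|\ge2$, so Theorem~\ref{thm:hard} covers every set of agents over which the logics are undecidable. The external facts that we use are Harel's theorem on recurring tilings~\cite{harel}, standard facts on the arithmetical and analytical hierarchies and, for Theorem~\ref{thm:exact}(i) only, the downward L\"owenheim--Skolem theorem for $L_{\omega_1\omega}$~\cite{keisler}.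

Section~\ref{sec:one} treats the decidable case. Section~\ref{sec:finite} isolates the mechanism behind Theorem~\ref{thm:hard}, a formula that expresses ``at a finite distance''. Section~\ref{sec:tiling} brings Harel's problem into a shape that fits this mechanism, Section~\ref{sec:formula} constructs the formula of the reduction, and Sections~\ref{sec:sat} and~\ref{sec:solv} prove the two directions of its correctness. Section~\ref{sec:upper} contains the matching upper bound.

\section{Preliminaries}\label{sec:prelim}

\subsection{Three facts about models}
For epistemic $\psi$ and $\varphi$ the \emph{relativization} $\varphi^\psi$ is the epistemic formula defined by $p^\psi=p$, $(\neg\varphi)^\psi=\neg\varphi^\psi$, $(\varphi_1\wedge\varphi_2)^\psi=\varphi_1^\psi\wedge\varphi_2^\psi$ and $(\Box_c\varphi)^\psi=\Box_c(\psi\to\varphi^\psi)$.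

\begin{lemma}\label{lem:rel}
Let $\psi,\varphi$ be epistemic and $M_s\models\psi$. Then $M^\psi_s\models\varphi$ iff $M_s\models\varphi^\psi$. Consequently $[\psi]\varphi$ is equivalent to $\psi\to\varphi^\psi$.
\end{lemma}

\begin{proof}
Induction on $\varphi$. For $\Box_c\varphi$, the $c$-class of $s$ in $M^\psi$ consists of the $u\sim_c s$ with $M_u\models\psi$, and the induction hypothesis applies to each of them.
\end{proof}

A set $Z$ of states of $M$ is \emph{closed in $M$} if $s\in Z$ and $u\sim_c s$ imply $u\in Z$, for every agent $c$.

\begin{lemma}[Generated submodels]\label{lem:gen}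
Let $Z$ be closed in $M$ and $s\in Z$. Then $M_s\models\varphi$ iff $(M|Z)_s\models\varphi$, for every formula $\varphi$ of APAL or GAL.
\end{lemma}

\begin{proof}
We use induction on $\varphi$, for all $M,Z,s$ simultaneously, first for epistemic $\varphi$ and then for all $\varphi$. Variables and Boolean connectives need no argument, and for $\Box_c\varphi$ the $c$-class of $s$ is the same in $M$ and in $M|Z$. Consider $[\psi]\varphi$, where the lemma is available for $\psi$ and $\varphi$. The states of $M|Z$ that satisfy $\psi$ form the set $Z'=\{u\in Z: M_u\models\psi\}$. If $s\notin Z'$, then $[\psi]\varphi$ holds vacuously on both sides. If $s\in Z'$, then $(M|Z)^\psi=M^\psi|Z'$ and $Z'$ is closed in $M^\psi$, so the hypothesis for $\varphi$, applied to $M^\psi$ and $Z'$, gives the claim. For $\blacksquare\varphi$ and $[G]\varphi$, this argument applies to $[\psi]\varphi$ for each announcement $\psi$ in the range of the quantifier, because such a $\psi$ is epistemic.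
\end{proof}

Finally, an isomorphism of models preserves the truth of all formulas of APAL and GAL, by an induction of the same shape.

\subsection{The analytical hierarchy and proof systems}
Formulas and other finite objects are coded by natural numbers. A set $X\subseteq\omega$ is $\Sigma^1_1$ if there is an arithmetical formula $\alpha$, that is, one that quantifies over numbers only, such that $n\in X$ iff there exist relations $R_1,\dots,R_r$ on $\omega$ with $\alpha(n,R_1,\dots,R_r)$. A set is $\Pi^1_1$ if its complement is $\Sigma^1_1$, and $\Delta^1_1$ if it is both; the $\Delta^1_1$ sets are the hyperarithmetical sets. A set $X$ is \emph{$\Sigma^1_1$-hard} if every $\Sigma^1_1$ set is of the form $f^{-1}(X)$ with $f$ computable, and \emph{$\Sigma^1_1$-complete} if it is moreover $\Sigma^1_1$; likewise for $\Pi^1_1$. We use three standard facts. The class $\Sigma^1_1$ is closed under computable preimages. Some $\Pi^1_1$ set is not $\Sigma^1_1$. A set that is recursively enumerable relative to a $\Delta^1_1$ oracle is $\Delta^1_1$; in particular every recursively enumerable set is $\Delta^1_1$. By the first two facts, a $\Pi^1_1$-hard set is not $\Sigma^1_1$,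 hence not $\Delta^1_1$.

\begin{lemma}\label{lem:systems}
If the set of valid formulas of a logic is $\Pi^1_1$-hard, then it is not recursively enumerable, and it has no sound and complete proof system with finite-premise rules whose axioms and rules are decidable relative to a hyperarithmetical oracle. In particular it has no finitary axiomatization.
\end{lemma}

\begin{proof}
The set of valid formulas is not $\Delta^1_1$, hence not recursively enumerable relative to any hyperarithmetical oracle $O$, and in particular not recursively enumerable. In a system as described, ``this finite sequence is a proof of $\varphi$'' is decidable relative to $O$: for each line one tests whether it is an axiom or follows by a rule from one of the finitely many sets of earlier lines. So the theorems are recursively enumerable relative to $O$, and they cannot coincide with the valid formulas.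
\end{proof}

\section{At most one agent}\label{sec:one}

\begin{proposition}\label{prop:one}
If $|A|\le1$, then validity in APAL and validity in GAL are decidable.
\end{proposition}

\begin{proof}
Let $A=\emptyset$. Every singleton $\{s\}$ is closed, so by Lemma~\ref{lem:gen} it suffices to consider models with one state. In such a model an announcement that is true changes nothing, and $\top$ is in the range of both quantifiers (for $[\emptyset]$ it is the empty conjunction). Hence $[\psi]\varphi$ has the value of $\psi\to\varphi$, and $\blacksquare\varphi$ and $[\emptyset]\varphi$ have the value of $\varphi$. Validity is therefore decided by a truth table.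

Let $A=\{a\}$ and let $Q\subseteq P$ be finite. A \emph{$Q$-valuation} is a map $Q\to\{0,1\}$; each state $u$ of a model determines one, $\alpha_u$. The \emph{profile} of $M_s$ is the pair $(X,\alpha)$ with $X=\{\alpha_u:u\in[s]_a\}$ and $\alpha=\alpha_s$. The profiles are exactly the finitely many pairs $(X,\alpha)$ with $\alpha\in X$, since such a pair is the profile of a state in the model with state set $X$ and a single $a$-class. For formulas with variables in $Q$ define a computable relation $\Vdash$ by the Boolean clauses, by $(X,\alpha)\Vdash p$ iff $\alpha(p)=1$, and by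
\begin{align*}
(X,\alpha)\Vdash\Box_a\varphi&\iff (X,\alpha')\Vdash\varphi\text{ for all }\alpha'\in X,\\
(X,\alpha)\Vdash[\psi]\varphi&\iff (X,\alpha)\Vdash\psi\text{ implies }(X^\psi,\alpha)\Vdash\varphi,\\
(X,\alpha)\Vdash\blacksquare\varphi&\iff (X',\alpha)\Vdash\varphi\text{ whenever }\alpha\in X'\subseteq X,\\
(X,\alpha)\Vdash[G]\varphi&\iff (X,\alpha)\Vdash\varphi,
\end{align*}
where $X^\psi=\{\alpha'\in X:(X,\alpha')\Vdash\psi\}$. We claim that $M_s\models\varphi$ iff the profile $(X,\alpha)$ of $M_s$ satisfies $(X,\alpha)\Vdash\varphi$; then validity of $\varphi$ is decided by checking all profiles over the variables of $\varphi$.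

The proof is by induction on $\varphi$. For $u\in[s]_a$ the profile of $M_u$ is $(X,\alpha_u)$, which gives the case $\Box_a\varphi$. For $[\psi]\varphi$, the hypothesis for $\psi$ says that $u\in[s]_a$ survives the announcement iff $\alpha_u\in X^\psi$; so if $s$ survives, the profile of $M^\psi_s$ is $(X^\psi,\alpha)$, and the hypothesis for $\varphi$ applies. For $\blacksquare\varphi$, every epistemic $\psi$ true at $s$, whatever its variables, shrinks $[s]_a$ to a subset containing $s$, so the new profile is $(X',\alpha)$ with $\alpha\in X'\subseteq X$. Conversely, each such $X'$ is obtained by announcing the disjunction, over $\alpha'\in X'$, of the conjunctions of literals that describe $\alpha'$. For $[\{a\}]\varphi$, an announcement $\Box_a\psi$ true at $s$ is true on all of $[s]_a$, so the profile does not change, and $\Box_a\top$ is such an announcement. For $[\emptyset]\varphi$ the only announcement is $\top$.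
\end{proof}

The proof depends on the fact that everything reachable from $s$ is reachable in one step. With two agents, steps of the two relations can alternate, and paths of every finite length appear.

\section{Expressing finite distance}\label{sec:finite}

From here to the end of Section~\ref{sec:solv} let $|A|\ge2$. Fix distinct agents $a,b$; the letter $e$ ranges over $A\setminus\{a,b\}$ and $c$ over $A$. We treat both logics at once. Let $[*]\varphi$ be $\blacksquare\varphi$ for APAL and $[\{a\}]\varphi$ for GAL, and let $\langle*\rangle=\neg[*]\neg$. Let $\Psi$ be the set of \emph{permitted announcements}: all epistemic formulas for APAL, and all $\Box_a\psi$ with $\psi$ epistemic for GAL. Then $M_s\models[*]\varphi$ iff $M^\psi_s\models\varphi$ for all $\psi\in\Psi$ with $M_s\models\psi$. With one exception (the formula $\mathrm{Cl}$ of Section~\ref{sec:formula}) we use only two properties that hold in both cases: every member of $\Psi$ is epistemic, and every $\Box_a\psi$ with $\psi$ epistemic belongs to $\Psi$. We say that $s$ \emph{survives} $\psi$ if $M_s\models\psi$.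

\subsection{Vertices and links}
Equivalence relations have no direction, and a grid needs directed edges of two kinds. We simulate a directed graph: a vertex is a $b$-class, and an edge is an $a$-step from an ``outgoing port'' of one vertex to an ``incoming port'' of another.

Fix three variables, the \emph{label variables}. The eight conjunctions of literals in them are mutually exclusive and jointly exhaustive; we name them
\[
g,\quad f_1,\quad f_2,\quad h^+,\quad h^-,\quad v^+,\quad v^-,\quad k
\]
and call them \emph{labels}. Every state of every model has exactly one label, and announcements do not change it. The states labeled $h^\pm$ and $v^\pm$ are the horizontal and vertical ports, those labeled $f_1,f_2$ are \emph{flags}, those labeled $k$ are \emph{marks}, and the label $g$ will be explained in Section~\ref{sec:formula}.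

A formula is \emph{$b$-invariant} if it is a Boolean combination of formulas $\Diamond_b\alpha$ (including $\top$). Its truth value is constant on $b$-classes, in every model, so it expresses a property of vertices. Put $F_\ell=\Diamond_bf_\ell$ for $\ell=1,2$ and, for $b$-invariant $\chi$,
\[
\Diamond_H\chi=\Diamond_b(h^+\wedge\Diamond_a(h^-\wedge\chi)),\qquad
\Diamond_{H^-}\chi=\Diamond_b(h^-\wedge\Diamond_a(h^+\wedge\chi)).
\]
The formulas $\Diamond_V\chi$ and $\Diamond_{V^-}\chi$ are defined in the same way with $v^\pm$ in place of $h^\pm$. For $J\in\{H,H^-,V,V^-\}$ let $\Box_J=\neg\Diamond_J\neg$. All these formulas are $b$-invariant. We call $s'$ an \emph{$H$-successor} of $s$ if $s\sim_bu\sim_as'$ for some $u$ with $u\models h^+$ and $s'\models h^-$; the two states $u,s'$ are the \emph{ports} of this link. The \emph{$J$-successors} for the other $J$ are defined correspondingly, so that $\Diamond_J\chi$ holds at $s$ iff $\chi$ holds at some $J$-successor of $s$. Write $(H^-)^-=H$ and $(V^-)^-=V$. If $s'$ is a $J$-successor of $s$ through $u$, then $u$ is a $J^-$-successor of $s'$ and $u\sim_bs$. Hence, for $b$-invariant $\chi$ and every $J$-successor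 $s'$ of $s$,
\begin{equation}\label{eq:conv}
s\models\chi\ \text{ implies }\ s'\models\Diamond_{J^-}\chi,\qquad\quad s'\models\Box_{J^-}\chi\ \text{ implies }\ s\models\chi .
\end{equation}

\subsection{Detecting a mark}
A state $u$ is \emph{reachable} from $s$ in $M$ if there is a finite sequence of states from $s$ to $u$ in which consecutive states are related by some agent.

\begin{lemma}\label{lem:reach}
Let $M_s\models\neg k$, and suppose that some formula $\varphi$ of APAL or GAL has different truth values at $s$ in $M$ and in $M^{\neg k}$. Then a $k$-state is reachable from $s$ in $M$.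
\end{lemma}

\begin{proof}
Let $Z$ be the set of states reachable from $s$ in $M$, and suppose that $Z$ contains no $k$-state. Then $Z$ is closed in $M$ and in $M^{\neg k}$, and $M|Z=M^{\neg k}|Z$. By Lemma~\ref{lem:gen}, $\varphi$ has at $s$ in both models the value that it has in $M|Z$.
\end{proof}

For an epistemic $\varphi$ this gives nothing new, because such a formula sees only as far as its modal depth. What we need is one formula $\varphi$ that notices the removal of a mark however far away the mark is. Suppose that the vertices $x_0,x_1,x_2,\dots$ form an $H$-chain with a mark in $x_n$. The vertex $x_1$ then satisfies $\Diamond_H^{\,n-1}\Diamond_bk$, and the quantifier $\langle*\rangle$ can guess $n$ by guessing an announcement that contains this formula. The announcement should leave a trace near $x_0$, for instance by keeping or deleting the flag of $x_1$. On a single chain such a trace proves nothing, since $\Box_a\top$ keeps all flags and $\Box_a\neg f_1$ is available to delete them, whether or not there is a mark. We therefore add a twin chain without marks and ask whether an announcement can treat the two chains \emph{differently}.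

\begin{definition}\label{def:twin}
For $K\subseteq\{1,2,\dots\}$ the \emph{twin chain} $C_K$ is the following model (Figure~\ref{fig:twin}). Its $b$-classes are the vertices $x_0,x_1,x_2,\dots$ and $y_1,y_2,\dots$. Every vertex has one $f_1$-state and one $f_2$-state. The vertex $x_0$ has two $h^+$-states $w^1,w^2$; every other vertex has one $h^-$-state and one $h^+$-state; and $x_i$ has one $k$-state if $i\in K$. There are no other states. We write $(x,\lambda)$ for the state of the vertex $x$ with label $\lambda$ when it is unique. The $a$-classes are $\{w^1,(x_1,h^-)\}$, $\{w^2,(y_1,h^-)\}$, $\{(x_i,h^+),(x_{i+1},h^-)\}$ and $\{(y_i,h^+),(y_{i+1},h^-)\}$ for $i\ge1$, and singletons otherwise. Each $\sim_e$ is the identity, and all variables other than the label variables are false everywhere.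
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw[rounded corners] (-0.55,-1.5) rectangle (0.55,1.5);
\node (w1) at (0,1) {$w^1$};
\node (w2) at (0,-1) {$w^2$};
\node at (0,0) {$f_1\,f_2$};
\node at (0,1.8) {$x_0$};
\foreach \i in {1,2,3} {
  \foreach \y/\n in {1/x,-1/y} {
    \draw[rounded corners] (2.6*\i-1,\y-0.55) rectangle (2.6*\i+1,\y+0.55);
    \node (m\n\i) at (2.6*\i-0.72,\y) {$h^-$};
    \node (p\n\i) at (2.6*\i+0.72,\y) {$h^+$};
    \node at (2.6*\i,\y+0.25) {$f_1\,f_2$};
    \node at (2.6*\i,\y+0.8) {$\n_{\i}$};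
  }
}
\node at (5.2,0.72) {$k$};
\draw[thick] (w1)--(mx1) (w2)--(my1) (px1)--(mx2) (px2)--(mx3) (py1)--(my2) (py2)--(my3);
\draw[thick,dotted] (px3)--(9.6,1) (py3)--(9.6,-1);
\end{tikzpicture}
\caption{The twin chain $C_{\{2\}}$. Each symbol inside a box is a state, shown by its label ($w^1,w^2$ have label $h^+$). Boxes are $b$-classes, thick lines are the $a$-classes with two elements. Removing the $k$-state makes the picture symmetric.}\label{fig:twin}
\end{figure}

Let
\[
\mu=\Diamond_HF_1\wedge\Diamond_H\neg F_1 .
\]
At $x_0$ it says that one $H$-successor has its $f_1$-flag and another has lost it. In $C_{\{2\}}$ agent $a$ can announce $\Box_a(f_1\to\Diamond_H\Diamond_bk)$. This formula holds at every state that is not labeled $f_1$, because no such state is $a$-related to an $f_1$-state. Among the $f_1$-states it holds only at that of $x_1$, since $x_1$ is the only vertex with an $H$-successor in $x_2$. After the announcement $x_1$ has its flag, $y_1$ does not, and $\mu$ holds at $w^1$. In $C_\emptyset$ no announcement achieves this, since the two chains are exchanged by a symmetry. The general case is the same.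

\begin{lemma}\label{lem:twin}
$(C_K)_{w^1}\models\langle*\rangle\mu$ if and only if $K\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $n\in K$ and $\psi=\Box_a(f_1\to\Diamond_H^{\,n-1}\Diamond_bk)\in\Psi$. The $f_1$-states form singleton $a$-classes, so all other states survive $\psi$, and an $f_1$-state survives iff it satisfies $\Diamond_H^{\,n-1}\Diamond_bk$. From $x_1$, $n-1$ steps along $H$ lead to $x_n$, which has a $k$-state; from $y_1$ they lead only to $y_n$, which has none. So in $C_K^\psi$ the state $(x_1,h^-)$ satisfies $F_1$, the state $(y_1,h^-)$ satisfies $\neg F_1$, and both are $H$-successors of $w^1$, through $w^1$ and $w^2$. Hence $\mu$ holds at $w^1$.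

Let $K=\emptyset$. The map that exchanges $w^1$ with $w^2$ and $(x_i,\lambda)$ with $(y_i,\lambda)$ for $i\ge1$ and $\lambda\in\{f_1,f_2,h^+,h^-\}$, and fixes the flags of $x_0$, preserves labels and permutes the $a$-classes and the $b$-classes, so it is an automorphism of $C_\emptyset$. Therefore $(x_1,f_1)$ survives an announcement $\psi$ iff $(y_1,f_1)$ does. Suppose that $\mu$ holds at $w^1$ in $C_\emptyset^\psi$. The $H$-successors of $w^1$ in $C_\emptyset^\psi$ are among $(x_1,h^-)$ and $(y_1,h^-)$; one of them satisfies $F_1$ and one satisfies $\neg F_1$, so exactly one of the two $f_1$-states has survived, a contradiction.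
\end{proof}

\begin{example}\label{ex:compact}
Let $\vartheta=\langle*\rangle\mu\wedge[\neg k][*]\neg\mu$. Since $C_K^{\neg k}=C_\emptyset$, Lemma~\ref{lem:twin} shows that $\vartheta$ holds at $w^1$ in $C_{\{n\}}$ for every $n\ge1$, and there the mark is $2n$ steps away from $w^1$. By Lemma~\ref{lem:reach}, in every model a mark is reachable from every state that satisfies $\neg k\wedge\vartheta$. Let $\beta_0=\neg k$ and $\beta_{r+1}=\bigwedge_{c}\Box_c\beta_r$, so that $\beta_r$ excludes marks within $r$ steps. Then every finite subset of $\{\vartheta,\beta_0,\beta_1,\dots\}$ is satisfiable at one state, and the whole set is not.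
\end{example}

The rest of the proof of Theorem~\ref{thm:hard} attaches such a test to every row of a tiled grid.

\section{Tilings with a mark in every row}\label{sec:tiling}

Let $T$ be a finite set of tiles and $\mathsf H,\mathsf V\subseteq T^2$. A \emph{tiling} is a map $\tau\colon\omega\times\omega\to T$ with $(\tau(i,j),\tau(i+1,j))\in\mathsf H$ and $(\tau(i,j),\tau(i,j+1))\in\mathsf V$ for all $i,j$. We call $i$ the column and $j$ the row.

\begin{theorem}[Harel \cite{harel}]\label{thm:harel}
The following problem is $\Sigma^1_1$-complete: given $(T,\mathsf H,\mathsf V,t^*)$ with $t^*\in T$, is there a tiling $\tau$ with $\tau(0,j)=t^*$ for infinitely many $j$?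
\end{theorem}

The test of Section~\ref{sec:finite} says that a chain contains a mark at a finite position. Applied to each row of a grid, it expresses a condition of the form ``for every $j$ there is an $i$''. We restate recurrence in this form.

\begin{definition}
An instance of the problem $\mathrm{RT}$ is a tuple $(T,\mathsf H,\mathsf V,T_0,D)$ with $T_0,D\subseteq T$. A \emph{solution} is a tiling $\tau$ such that $\tau(0,j)\in T_0$ for all $j$, and for every $j$ there is $i\ge1$ with $\tau(i,j)\in D$.
\end{definition}

The idea of the reduction is a countdown: in each row the position of the $D$-tile bounds the waiting time until $t^*$ next appears in column $0$. If, say, $t^*$ appears in column $0$ in rows $0$ and $3$ but not in rows $1$ and $2$, we put the $D$-tiles of rows $0,1,2,3$ in columns $1,3,2,1$. Local rules can force the position to decrease from a row without $t^*$ to the next row, and a position cannot decrease forever.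

\begin{lemma}\label{lem:RT}
The set of solvable instances of $\mathrm{RT}$ is $\Sigma^1_1$-hard.
\end{lemma}

\begin{proof}
Given $(T,\mathsf H,\mathsf V,t^*)$, let $T'=T\times\{0,1\}\times\{\mathsf L,\mathsf C,\mathsf R\}$. For tiles $(t,\beta,\eta)$ and $(t',\beta',\eta')$ of $T'$, the pair is in $\mathsf H'$ iff $(t,t')\in\mathsf H$, $\beta=\beta'$ and $(\eta,\eta')\in\{(\mathsf L,\mathsf L),(\mathsf L,\mathsf C),(\mathsf C,\mathsf R),(\mathsf R,\mathsf R)\}$; it is in $\mathsf V'$ iff $(t,t')\in\mathsf V$ and, in case $\beta=0$ and $\eta=\mathsf C$, also $\eta'=\mathsf R$. Let $T_0'$ consist of the $(t,\beta,\eta)$ with $\beta=1\Leftrightarrow t=t^*$, and $D'$ of those with $\eta=\mathsf C$. We show that $(T',\mathsf H',\mathsf V',T'_0,D')$ is solvable iff the given instance of Harel's problem is positive.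

Let $\tau$ be a tiling with $t^*$ infinitely often in column $0$. Put $n(j)=\min\{j'\ge j:\tau(0,j')=t^*\}$ and $c_j=1+n(j)-j\ge1$. Extend the tiles of row $j$ by the $\eta$-pattern $\mathsf L^{c_j}\mathsf C\mathsf R^\omega$, which has $\mathsf C$ in column $c_j$, and by the constant bit $\beta_j$ that is $1$ iff $\tau(0,j)=t^*$. Then $\mathsf H'$ is respected, column $0$ lies in $T_0'$, and row $j$ has a tile of $D'$ in column $c_j\ge1$. If $\beta_j=0$, then $n(j+1)=n(j)$, so $c_{j+1}=c_j-1$, and column $c_j$ of row $j+1$ carries $\mathsf R$. Thus $\mathsf V'$ is respected.

Conversely, take a solution. Its $T$-components form a tiling $\tau$ for $\mathsf H,\mathsf V$. Row $j$ has a $\mathsf C$ in some column $c_j\ge1$. To the left of $\mathsf C$ or $\mathsf L$ only $\mathsf L$ can stand, and to the right of $\mathsf C$ or $\mathsf R$ only $\mathsf R$, so the pattern of row $j$ is $\mathsf L^{c_j}\mathsf C\mathsf R^\omega$. The bit is a constant $\beta_j$ on row $j$, and $\beta_j=1$ iff $\tau(0,j)=t^*$. If $\beta_j=0$, then column $c_j$ of row $j+1$ carries $\mathsf R$, so $c_{j+1}<c_j$. Since there is no infinite decreasing sequence of natural numbers,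 $\beta_j=1$ for infinitely many $j$.
\end{proof}

\section{The formula}\label{sec:formula}

Fix an instance $(T,\mathsf H,\mathsf V,T_0,D)$ of $\mathrm{RT}$. Besides the label variables we use three variables $z,m,d$, called \emph{kinds} (zero column, main chain, dummy chain), and one variable for each tile $t\in T$, again written $t$. Kinds and tiles are read off at $g$-states: for $\kappa\in\{z,m,d\}\cup T$ let $\hat\kappa=\Diamond_b(g\wedge\kappa)$. We first describe the model that the formula is meant to capture.

\subsection{The intended model}\label{sub:N}
Let $\tau$ be a solution and $K_j=\{i\ge1:\tau(i,j)\in D\}$, which is nonempty. The model $N$ is built from disjoint copies of the twin chains $C_{K_j}$, $j\in\omega$, called \emph{rows}; the vertices of row $j$ are $x_{ij}$ ($i\ge0$) and $y_{ij}$ ($i\ge1$), and the two $h^+$-states of $x_{0j}$ are $w^1_j,w^2_j$. To every vertex we add one $g$-state. To $x_{ij}$ we add one $v^+$-state and, if $j\ge1$, one $v^-$-state. The $b$-classes are the enlarged vertices. The $a$-classes are those of the rows, the pairs $\{(x_{ij},v^+),(x_{i,j+1},v^-)\}$, and the set $W$ of all $g$-states. Each $\sim_e$ is the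 identity. At the $g$-state of $x_{0j}$, of $x_{ij}$ with $i\ge1$, and of $y_{ij}$, the variable $z$, $m$, $d$ respectively is true, and at the $g$-state of $x_{ij}$ also the variable $\tau(i,j)$. Apart from the label variables, everything else is false. The distinguished state is $s_0=(x_{00},g)$.

Thus $\hat z$ holds exactly at the vertices $x_{0j}$, $\hat m$ at the $x_{ij}$ with $i\ge1$, and $\hat d$ at the $y_{ij}$, and the links between vertices are
\begin{equation}\label{eq:links}
x_{ij}\xrightarrow{H}x_{i+1,j},\qquad x_{0j}\xrightarrow{H}y_{1j},\qquad y_{ij}\xrightarrow{H}y_{i+1,j},\qquad x_{ij}\xrightarrow{V}x_{i,j+1}.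
\end{equation}
The class $W$ meets every vertex, so at $s_0$ the prefix $\Box_a\Box_b$ quantifies over all states of $N$. This is the purpose of the label $g$: it provides a substitute for a universal modality.

\subsection{Local conditions}
The \emph{types} are the sets of labels $\{g\}$, $\{f_1\}$, $\{f_2\}$, $\{k\}$, $\{h^+,h^-\}$, $\{v^+,v^-\}$; a type is read as the disjunction of its labels. Let $f=f_1\vee f_2$, let $\mathrm{org}=\hat z\wedge\neg\Diamond_bv^-$ (``origin''), and let
\[
\iota=(\hat z\to\Diamond_H\hat m\wedge\Diamond_H\hat d\wedge\Diamond_V\hat z)\wedge(\hat m\to\Diamond_H\hat m\wedge\Diamond_V\hat m)\wedge(\hat d\to\Diamond_H\hat d).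
\]
The epistemic formula $E$ is the conjunction of the following formulas.
\begin{itemize}
\item[(E1)] $\Diamond_bg\wedge\Diamond_bf_1\wedge\Diamond_bf_2$.
\item[(E2)] Exactly one of $\hat z,\hat m,\hat d$ holds; and if $\hat z\vee\hat m$, then exactly one $\hat t$ ($t\in T$) holds.
\item[(E3)] $\pi\to\Box_a\pi$ for each type $\pi$; and $g\to\Box_eg$ and $\Box_e(\neg g\to\Box_a\neg g)$ for each $e$.
\item[(E4)] $h^+\to\Diamond_ah^-$ and $h^-\to\Diamond_ah^+$.
\item[(E5)] $\iota$, \ $\hat m\to\Diamond_{H^-}\top$, \ and $\hat z\to\neg\Diamond_bh^-$.
\item[(E6)] $\hat z\to\Box_H(\hat m\vee\hat d)$, \ $\hat m\to\Box_H\hat m$, \ $\hat d\to\Box_H\hat d$, \ $\hat z\to\Box_V\hat z$, \ $\hat m\to\Box_V\hat m$.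
\item[(E7)] For $t\in T$: $\hat t\to\Box_H(\hat m\to\bigvee_{(t,t')\in\mathsf H}\hat t')$ and $\hat t\to\Box_V\bigvee_{(t,t')\in\mathsf V}\hat t'$. Further $\hat z\to\bigvee_{t\in T_0}\hat t$ and $k\to\hat m\wedge\bigvee_{t\in D}\hat t$.
\item[(E8)] $f\wedge\chi\to\Box_a\chi$ for $\chi\in\{\hat z,\hat m,\hat d,\mathrm{org}\}\cup\{\hat t:t\in T\}$.
\end{itemize}
These conditions say that the required successors exist and carry compatible kinds and tiles. They do not force a grid, and they will be asserted only under the prefix $\Box_a\Box_b$. The quantified conjuncts below repair these two defects.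

A quantified conjunct must hold in $N$ after \emph{all} permitted announcements, and most announcements destroy the grid. We guard against them by the \emph{integrity} condition
\[
\mathrm{Int}=\Box_a\iota .
\]
In $N$, an announcement after which $\mathrm{Int}$ holds at $s_0$ can have deleted only flags and marks (Lemma~\ref{lem:int}).

\subsection{Closure}
In an arbitrary model, the set $\Omega$ of states that $\Box_a\Box_b$ sees from $s_0$ may be small; for instance $[s_0]_a$ may be $\{s_0\}$. Nothing so far says that an $H$-successor of a state in $\Omega$ satisfies $E$. The next conjunct will imply that each such state satisfies every epistemic formula that is true throughout $\Omega$: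
\begin{align*}
\text{APAL:}\quad\mathrm{Cl}&=\bigwedge_{\ell=1,2}\blacksquare\Big(\mathrm{Int}\wedge\Box_aF_\ell\to\Box_a\Box_b\bigwedge_{c\ne b}\Box_c(\neg g\to F_\ell)\Big),\\
\text{GAL:}\quad\mathrm{Cl}&=[\{a\}]\,\Box_a\Box_b\bigwedge_{c\neq b}\Box_c(\neg g\to\Diamond_bg).
\end{align*}
In both cases the meaning is: an announcement that spares the flags (the $g$-states) of all vertices in $\Omega$ also spares one in each neighboring vertex. The two logics need different versions. The GAL version with $\blacksquare$ in place of $[\{a\}]$ is false in $N$: after the announcement $g\to\mathrm{org}$ the only $g$-state is $s_0$, and $\Diamond_bg$ fails at $(x_{10},h^-)$. The APAL version will be applied to an announcement that is not of the form $\Box_a\psi$.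

\subsection{Structure}
That predecessors are unique, or that $H$ and $V$ commute, is a statement about all sets of vertices: for every set $F$, if some $H^-$-successor is in $F$ then all are, and so on. Announcements supply sets of vertices: after an announcement that deletes some $f_\ell$-states, $F_\ell$ defines the set of vertices that have kept one. As an illustration, suppose that $E$ holds everywhere in a model, and that a state $s$ has one $H^-$-successor satisfying $\hat t$ and another satisfying $\neg\hat t$. Let $a$ announce $\Box_a(f_1\to\hat t)$. By (E3) all states other than $f_1$-states survive, so $\mathrm{Int}$ is preserved. By (E8) an $f_1$-state survives iff its own vertex satisfies $\hat t$. So afterwards $F_1$ holds exactly where $\hat t$ held, and $\Diamond_{H^-}F_1\to\Box_{H^-}F_1$ fails at the vertex of $s$. Requiring this implication after all announcements that preserve $\mathrm{Int}$ excludes the situation.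

Two features of the example shape the construction. First, only definable sets are tested, so we obtain a grid only up to indistinguishability by suitable formulas; this suffices, because grid positions are definable. Second, an announcement $\Box_a\psi$ keeps or deletes entire $a$-classes, so it encodes a property $\theta$ faithfully only if $\theta$ is constant on the $a$-classes of flags. Condition (E8) gives this for finitely many basic properties, and it must be propagated to formulas such as $\Diamond_{H^-}\theta$. While the $f_\ell$-states encode $\theta$, some of them are gone, so constancy of $\Diamond_{H^-}\theta$ is tested on the flags of the other sort, which are intact. This is why there are two sorts of flags.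

For $\ell\in\{1,2\}$ put $\ell'=3-\ell$ and $F=F_\ell$, and let $\gamma_\ell$ be the conjunction of the following epistemic formulas.
\begin{itemize}
\item[($\gamma$1)] $\Diamond_{H^-}F\to\Box_{H^-}F$.
\item[($\gamma$2)] $\Diamond_H(\hat m\wedge F)\to\Box_H(\hat m\to F)$ and $\Diamond_VF\to\Box_VF$.
\item[($\gamma$3)] $\Diamond_{H^-}\Diamond_VF\to\Box_V\Box_{H^-}F$.
\item[($\gamma$4)] $f_{\ell'}\wedge\beta\to\Box_a\beta$ for $\beta\in\{\Diamond_{H^-}F,\ \Diamond_{V^-}F,\ \Diamond_VF,\ \Diamond_H(\hat m\wedge F)\}$.
\item[($\gamma$5)] $k\wedge F\to\Box_aF$, and $F\to\Box_e(\neg g\to F)$ for each $e$.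
\end{itemize}
Let $o_\ell=\Diamond_a(\mathrm{org}\wedge F_\ell)\to\Box_a(\mathrm{org}\to F_\ell)$, which expresses uniqueness of the origin, and
\[
\Gamma_\ell=[*]\big(\mathrm{Int}\to\Box_a\Box_b\gamma_\ell\wedge o_\ell\big).
\]

\subsection{The test}
Lemma~\ref{lem:reach} finds a mark somewhere in the reachable part of the model. To find it in a given row, we first cut the connections between rows, which in $N$ run through $W$ and through the vertical ports. Let $\sigma=\neg g\wedge\neg v^+\wedge\neg v^-$ and
\[
\Theta=\Box_a\Big(\hat z\to\Diamond_b\big(h^+\wedge[\sigma]\langle*\rangle\mu\wedge[\sigma\wedge\neg k][*]\neg\mu\big)\Big).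
\]
Finally,
\[
\Phi=g\wedge\mathrm{org}\wedge\Box_a\Box_bE\wedge\mathrm{Cl}\wedge\Gamma_1\wedge\Gamma_2\wedge\Theta .
\]
If $A=\{a,b\}$, the clauses that mention $e$ are absent.

\begin{proposition}\label{prop:red}
$\Phi$ is satisfiable if and only if the instance $(T,\mathsf H,\mathsf V,T_0,D)$ has a solution.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:hard} from Proposition~\ref{prop:red}]
The formula $\Phi$ is computable from the instance, so satisfiability is $\Sigma^1_1$-hard by Lemma~\ref{lem:RT}. As $\neg\Phi$ is valid iff $\Phi$ is not satisfiable, validity is $\Pi^1_1$-hard. Lemma~\ref{lem:systems} gives the rest.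
\end{proof}

\begin{remark}
In $\Phi$ the quantifier $[*]$ is never nested and all explicit announcements are Boolean; for GAL only the group $\{a\}$ occurs. So Theorem~\ref{thm:hard} holds already for these fragments.
\end{remark}

\section{From a solution to a model}\label{sec:sat}

Let $\tau$ be a solution and $N$, $s_0$ as in Section~\ref{sub:N}. We show $N_{s_0}\models\Phi$. The state $s_0$ has label $g$, and $x_{00}$ satisfies $\hat z$ and has no $v^-$-state, so $g\wedge\mathrm{org}$ holds at $s_0$.

\emph{The formula $E$ holds at every state.} Conditions (E1) and (E2) hold by construction. For (E3), every $a$-class is $W$, a pair of horizontal ports, a pair of vertical ports or a singleton, so it lies within one type; as $\sim_e$ is the identity, the clauses for $e$ reduce to $g\to g$ and $\neg g\to\Box_a\neg g$. For (E4), every horizontal port lies in a pair consisting of an $h^+$-state and an $h^-$-state. Condition (E6), the formula $\iota$ and $\hat m\to\Diamond_{H^-}\top$ are read off from~\eqref{eq:links}, and $x_{0j}$ has no $h^-$-state; this gives (E5). For (E7), the formula $\hat t$ holds only at the $x_{ij}$ with $\tau(i,j)=t$. The only $H$-link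 from $x_{ij}$ to a vertex with $\hat m$ leads to $x_{i+1,j}$ and the only $V$-link leads to $x_{i,j+1}$, so the first two clauses hold since $\tau$ is a tiling. Moreover $\tau(0,j)\in T_0$, and $k$-states occur only in the $x_{ij}$ with $i\ge1$ and $\tau(i,j)\in D$. Condition (E8) holds as flags form singleton $a$-classes.

\begin{lemma}\label{lem:int}
Let $Z$ be a set of states of $N$ with $s_0\in Z$ and $(N|Z)_{s_0}\models\mathrm{Int}$. Then $Z$ contains every state labeled $g$, $h^\pm$ or $v^\pm$.
\end{lemma}

\begin{proof}
The $a$-class of $s_0$ in $N|Z$ is $W\cap Z$, so $\iota$ holds in $N|Z$ at every $g$-state of $Z$. Suppose $(x_{0j},g)\in Z$. Then $\hat z$ holds there in $N|Z$, hence so do $\Diamond_H\hat m$, $\Diamond_H\hat d$ and $\Diamond_V\hat z$. Each needs two ports and a $g$-state as witnesses, and in $N$ the only candidates are, respectively,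
\[
w^1_j,\,(x_{1j},h^-),\,(x_{1j},g);\qquad w^2_j,\,(y_{1j},h^-),\,(y_{1j},g);
\]
\[
(x_{0j},v^+),\,(x_{0,j+1},v^-),\,(x_{0,j+1},g).
\]
So these states are in $Z$. If $i\ge1$ and $(x_{ij},g)\in Z$, then $\Diamond_H\hat m$ puts $(x_{ij},h^+)$, $(x_{i+1,j},h^-)$, $(x_{i+1,j},g)$ into $Z$, and $\Diamond_V\hat m$ puts $(x_{ij},v^+)$, $(x_{i,j+1},v^-)$, $(x_{i,j+1},g)$ into $Z$. If $(y_{ij},g)\in Z$, then $\Diamond_H\hat d$ puts $(y_{ij},h^+)$, $(y_{i+1,j},h^-)$, $(y_{i+1,j},g)$ into $Z$. Starting from $s_0$, induction up column $0$ and then along each row yields all $g$-states, and every port has been listed on the way.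
\end{proof}

\emph{The formula $\mathrm{Cl}$.} For APAL, let $s_0$ survive $\psi$ and let $\mathrm{Int}\wedge\Box_aF_\ell$ hold at $s_0$ in $N^\psi$. By Lemma~\ref{lem:int} all $g$-states survive, so $F_\ell$ holds in $N^\psi$ at the $g$-state of every vertex, and therefore at every state. For GAL, an announcement $\Box_a\psi$ true at $s_0$ is true on all of $W$, so $\Diamond_bg$ holds everywhere after it.

\emph{The formulas $\Gamma_\ell$.} Let $s_0$ survive $\psi$ and let $\mathrm{Int}$ hold at $s_0$ in $N^\psi$. By Lemma~\ref{lem:int}, the links and the values of $\hat z,\hat m,\hat d,\mathrm{org}$ are as in $N$, and $F_\ell$ defines some set of vertices. By~\eqref{eq:links}, every vertex has at most one $H^-$-successor, at most one $H$-successor satisfying $\hat m$ and at most one $V$-successor; this gives ($\gamma$1) and ($\gamma$2). For ($\gamma$3): from $x_{ij}$ with $i\ge1$, both ``$H^-$ then $V$'' and ``$V$ then $H^-$'' lead to $x_{i-1,j+1}$ and nowhere else; at $x_{0j}$ the premise fails since there is no $h^-$-state; at $y_{ij}$ the conclusion holds since there is no $V$-successor. Conditions ($\gamma$4) and ($\gamma$5) hold since flags and marks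 form singleton $a$-classes and $\sim_e$ is the identity. Finally $o_\ell$ holds at $s_0$ because $x_{00}$ is the only vertex satisfying $\mathrm{org}$.

\emph{The formula $\Theta$.} The states of $W$ that satisfy $\hat z$ are the $(x_{0j},g)$. Take $w=w^1_j$, which is an $h^+$-state and so satisfies $\sigma\wedge\neg k$. The $\sigma$-states of the vertices $x_{ij},y_{ij}$ of row $j$ form a closed set in $N^\sigma$, and the restriction of $N^\sigma$ to it is the copy of $C_{K_j}$ with which we started; kinds and tiles are false on it, being true at $g$-states only. In the same way the corresponding restriction of $N^{\sigma\wedge\neg k}$ is a copy of $C_\emptyset$. Since $K_j\ne\emptyset$, Lemmas~\ref{lem:gen} and~\ref{lem:twin} give $N^\sigma_w\models\langle*\rangle\mu$ and $N^{\sigma\wedge\neg k}_w\models[*]\neg\mu$. Hence $\Theta$ holds at $s_0$, and $N_{s_0}\models\Phi$.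

\section{From a model to a solution}\label{sec:solv}

Let $M_{s_0}\models\Phi$. Unless another model is named, truth refers to $M$. A formula \emph{holds on} a set of states if it is true at all of them, and is \emph{realized in} the set if it is true at one of them. Put
\[
W=[s_0]_a,\qquad \Omega=\bigcup_{x\in W}[x]_b .
\]
Then $E$ holds on $\Omega$. By (E3) at $s_0$, all states of $W$ have label $g$, and by (E5), $M_{s_0}\models\mathrm{Int}$.

\subsection{A region closed under links}
The set $\Omega$ need not contain the successors of its states. We pass to the larger set $\overline\Omega$ of all states that satisfy every epistemic formula holding on $\Omega$. Thus $\Omega\subseteq\overline\Omega$, and for epistemic $\theta$: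
\begin{equation}\label{eq:transfer}
\text{if $\theta$ holds on $\Omega$, it holds on $\overline\Omega$; if $\theta$ is realized in $\overline\Omega$, it is realized in $\Omega$.}
\end{equation}
The second statement is the first one for $\neg\theta$. In particular $E$ holds on $\overline\Omega$.

\begin{lemma}\label{lem:closed}
Let $s\in\overline\Omega$. If $s'\sim_bs$, then $s'\in\overline\Omega$. If $s'\sim_cs$ with $c\ne b$ and $s'\models\neg g$, then $s'\in\overline\Omega$.
\end{lemma}

\begin{proof}
Let $\theta$ be epistemic and hold on $\Omega$. It suffices to show that $\Box_b\theta$ and $\Box_c(\neg g\to\theta)$ for $c\neq b$ hold on $\Omega$: by~\eqref{eq:transfer} they then hold at $s$, so $s'\models\theta$. The formula $\Box_b\theta$ holds on $\Omega$ since $\Omega$ is a union of $b$-classes. Now let $r\in\Omega$, say $r\sim_bx_r\in W$, and let $r'\sim_cr$ with $c\ne b$ and $r'\models\neg g$. We show $r'\models\theta$.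

\emph{APAL.} Choose $\ell$ with $r'\not\models f_\ell$ and let $\psi=f_\ell\to\Box_b\theta$. All states of $\Omega$ survive $\psi$, and so does every state that is not labeled $f_\ell$. In particular all $g$-states and all ports of $M$ survive. So $\hat z,\hat m,\hat d$ and the links are the same in $M^\psi$ as in $M$, and $\iota$ remains true at each $x\in W$. By (E1) and $[x]_b\subseteq\Omega$, also $F_\ell$ holds in $M^\psi$ at each $x\in W$. Thus $\mathrm{Int}\wedge\Box_aF_\ell$ holds at $s_0$ in $M^\psi$. The states $x_r,r,r'$ survive, so $\mathrm{Cl}$ gives $M^\psi_{r'}\models F_\ell$. Hence some $f_\ell$-state $u\sim_br'$ survives $\psi$, which means $u\models\Box_b\theta$, and so $r'\models\theta$.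

\emph{GAL.} If $r\models g$, then (E3) at $r$ gives $r'\models g$, both for $c=a$ and for $c=e$, contrary to assumption. So $r\models\neg g$. Let $\psi=\Box_a(g\to\Box_b\theta)\in\Psi$. All states of $W$ survive, since their $a$-class is $W\subseteq\Omega$. By (E3) at $r$ the class $[r]_a$ contains no $g$-state. The same holds for $[r']_a$: if $c=a$ the classes coincide, and if $c=e$ we use $\Box_e(\neg g\to\Box_a\neg g)$ at $r$, which is needed because $E$ is not yet known at $r'$. So $r$ and $r'$ survive, and $\mathrm{Cl}$ gives $M^\psi_{r'}\models\Diamond_bg$. Hence some $g$-state $u\sim_br'$ satisfies $\psi$; by reflexivity of $\sim_a$, $u\models\Box_b\theta$, and so $r'\models\theta$.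
\end{proof}

A link consists of a $b$-step followed by an $a$-step into a port, so Lemma~\ref{lem:closed} yields:
\begin{equation}\label{eq:ports}
\text{both ports of every $J$-link from a state of $\overline\Omega$ lie in $\overline\Omega$.}
\end{equation}
Likewise, if $s\in\overline\Omega$ is not a $g$-state, then by (E3) the class $[s]_a$ lies within the type of $s$, and so $[s]_a\subseteq\overline\Omega$.

\subsection{Writing a property on the flags}
A $b$-invariant epistemic formula $\theta$ is \emph{settable} if $f\wedge\theta\to\Box_a\theta$ holds on $\overline\Omega$. Conjunctions of settable formulas are settable, and by (E8) the formulas $\hat z,\hat m,\hat d,\mathrm{org}$ and $\hat t$ are settable. The next lemma says that the conditions in $\Gamma_\ell$, stated for $F_\ell$ after an announcement, hold in $M$ itself for every settable $\theta$.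

\begin{lemma}\label{lem:set}
Let $\theta$ be settable.
\begin{itemize}
\item[(a)] $\Diamond_{H^-}\theta\to\Box_{H^-}\theta$ holds on $\overline\Omega$.
\item[(b)] $\Diamond_H(\hat m\wedge\theta)\to\Box_H(\hat m\to\theta)$ and $\Diamond_V\theta\to\Box_V\theta$ hold on $\overline\Omega$.
\item[(c)] $\Diamond_{H^-}\Diamond_V\theta\to\Box_V\Box_{H^-}\theta$ holds on $\overline\Omega$.
\item[(d)] $\Diamond_{H^-}\theta$, $\Diamond_{V^-}\theta$, $\Diamond_V\theta$ and $\Diamond_H(\hat m\wedge\theta)$ are settable.
\item[(e)] $k\wedge\theta\to\Box_a\theta$ and $\theta\to\Box_e(\neg g\to\theta)$ hold on $\overline\Omega$.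
\item[(f)] One of $\mathrm{org}\to\theta$ and $\mathrm{org}\to\neg\theta$ holds on $\overline\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\ell\in\{1,2\}$, let $\psi=\Box_a(f_\ell\to\theta)\in\Psi$, and let $Y$ be the set of states that survive $\psi$.

\emph{Step 1: the survivors.} Let $s\in\overline\Omega$. If $s\not\models f_\ell$, then $[s]_a$ contains no $f_\ell$-state by (E3), so $s\in Y$. If $s\models f_\ell$, then $s\in Y$ implies $s\models\theta$ by reflexivity, and $s\models\theta$ implies $s\in Y$ by settability. So within $\overline\Omega$ exactly the $f_\ell$-states that satisfy $\neg\theta$ are deleted.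

\emph{Step 2: $F_\ell$ afterwards means $\theta$ before.} Let $\mathcal C$ be the least class of formulas that contains $\top,\hat z,\hat m,\hat d,\mathrm{org},F_\ell$ and is closed under Boolean connectives and the four operators $\Diamond_J$. For $\beta\in\mathcal C$ let $\beta[\theta]$ be obtained by replacing $F_\ell$ with $\theta$. We claim that for all $\beta\in\mathcal C$ and $s\in\overline\Omega\cap Y$,
\begin{equation}\label{eq:trans}
M^\psi_s\models\beta\iff M_s\models\beta[\theta].
\end{equation}
We use induction on $\beta$; the case $\top$ and the Boolean steps are immediate. We have $[s]_b\subseteq\overline\Omega$. The values of $\hat z,\hat m,\hat d,\mathrm{org}$ at $s$ depend only on the $g$- and $v^-$-states of $[s]_b$, and these are in $Y$. By (E1) the class $[s]_b$ contains $f_\ell$-states, and each of them is in $Y$ iff it satisfies $\theta$, that is, iff $s\models\theta$; this is the case $\beta=F_\ell$. For $\Diamond_J\beta$, the ports of any $J$-link from $s$ in $M$ lie in $\overline\Omega$ by~\eqref{eq:ports}, hence in $Y$ by Step~1. So $s$ has the same $J$-successors in $M$ and $M^\psi$, and the induction hypothesis applies to them.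

\emph{Step 3: applying $\Gamma_\ell$.} The states of $W$ are $g$-states of $\overline\Omega$, so $W\subseteq Y$. The formula $\iota$ belongs to $\mathcal C$ and does not contain $F_\ell$, so~\eqref{eq:trans} gives $M^\psi_{s_0}\models\mathrm{Int}$. By $\Gamma_\ell$, the formula $o_\ell$ holds at $s_0$ in $M^\psi$, and $\gamma_\ell$ holds in $M^\psi$ at all states of $\Omega\cap Y$. By Lemma~\ref{lem:rel} the latter says that the epistemic formula $\psi\to\gamma_\ell^\psi$ holds on $\Omega$ in $M$. By~\eqref{eq:transfer} it holds on $\overline\Omega$, so $\gamma_\ell$ holds in $M^\psi$ at all states of $\overline\Omega\cap Y$.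

\emph{Step 4: the six statements.} For (a)--(c) let $s\in\overline\Omega$. By (E1) there is a $g$-state $u\sim_bs$, and $u\in\overline\Omega\cap Y$. The formulas ($\gamma$1)--($\gamma$3) are in $\mathcal C$ and hold at $u$ in $M^\psi$. By~\eqref{eq:trans} the formulas in (a)--(c) hold at $u$ in $M$, and they are $b$-invariant.

(d) Let $\beta$ be one of the four formulas in ($\gamma$4), so that $\beta[\theta]$ is one of the four formulas in (d), independently of $\ell$. Let $s\in\overline\Omega$ be an $f_{\ell'}$-state with $s\models\beta[\theta]$, and let $s'\sim_as$. Then $s'$ is an $f_{\ell'}$-state of $\overline\Omega$, and $s,s'\in Y$. By~\eqref{eq:trans}, ($\gamma$4) and~\eqref{eq:trans} again, $s'\models\beta[\theta]$. So $f_{\ell'}\wedge\beta[\theta]\to\Box_a\beta[\theta]$ holds on $\overline\Omega$. Taking $\ell=1$ and $\ell=2$ covers both sorts of flags.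

(e) Let $s\in\overline\Omega$ with $s\models\theta$. For either value of $\ell$ we have $s\in Y$ by Step~1 and $M^\psi_s\models F_\ell$ by~\eqref{eq:trans}. If $s\models k$ and $s'\sim_as$, then $s'$ is a $k$-state of $\overline\Omega$, so $s'\in Y$; by ($\gamma$5), $M^\psi_{s'}\models F_\ell$, and $s'\models\theta$ by~\eqref{eq:trans}. If $s'\sim_es$ and $s'\models\neg g$, then $s'\in\overline\Omega$ by Lemma~\ref{lem:closed}. Choose $\ell$ with $s'\not\models f_\ell$, so that $s'\in Y$, and conclude in the same way from the second part of ($\gamma$5).

(f) The $a$-class of $s_0$ in $M^\psi$ is $W$. By $o_\ell$ and~\eqref{eq:trans}, if $\mathrm{org}\wedge\theta$ is realized in $W$, then $\mathrm{org}\to\theta$ holds on $W$; otherwise $\mathrm{org}\to\neg\theta$ holds on $W$. The implication in question is $b$-invariant, so it holds on $\Omega$, and by~\eqref{eq:transfer} on $\overline\Omega$.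
\end{proof}

\subsection{Coordinates and the tiling}
The model $M$ need not contain a grid of vertices. Instead we define formulas for the positions of the intended model, $\delta_{ij}$ for $x_{ij}$ and $\varepsilon_{ij}$ for $y_{ij}$, by describing the path from the origin up column $0$ and then along row $j$:
\begin{gather*}
\delta_{00}=\mathrm{org},\qquad \delta_{0,j+1}=\hat z\wedge\Diamond_{V^-}\delta_{0j},\qquad \delta_{i+1,j}=\hat m\wedge\Diamond_{H^-}\delta_{ij},\\
\varepsilon_{1j}=\hat d\wedge\Diamond_{H^-}\delta_{0j},\qquad \varepsilon_{i+1,j}=\hat d\wedge\Diamond_{H^-}\varepsilon_{ij}\quad(i\ge1).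
\end{gather*}
By (E8), Lemma~\ref{lem:set}(d) and induction, all these formulas are settable. Note that $\delta_{0j}$ implies $\hat z$, that $\delta_{ij}$ implies $\hat m$ for $i\ge1$, and that $\varepsilon_{ij}$ implies $\hat d$. Many vertices may satisfy $\delta_{ij}$; part (d) of the next lemma says that no settable formula separates them.

\begin{lemma}\label{lem:coord}
For all $i,j\in\omega$:
\begin{itemize}
\item[(a)] $\delta_{ij}\to\Box_H(\hat m\to\delta_{i+1,j})$ holds on $\overline\Omega$.
\item[(b)] $\delta_{ij}\to\Box_V\delta_{i,j+1}$ holds on $\overline\Omega$.
\item[(c)] $\delta_{ij}$ is realized in $\overline\Omega$.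
\item[(d)] If $\theta$ is settable and $\delta_{ij}\wedge\theta$ is realized in $\overline\Omega$, then $\delta_{ij}\to\theta$ holds on $\overline\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
All successors below lie in $\overline\Omega$ by~\eqref{eq:ports}.

(a) By~\eqref{eq:conv}, an $H$-successor of a state satisfying $\delta_{ij}$ satisfies $\Diamond_{H^-}\delta_{ij}$.

(b) Induction on $i$. A $V$-successor of a state of $\overline\Omega$ satisfying $\delta_{0j}$ satisfies $\hat z$ by (E6) and $\Diamond_{V^-}\delta_{0j}$ by~\eqref{eq:conv}. Now let $s\in\overline\Omega$ satisfy $\delta_{i+1,j}$, and let $u$ be an $H^-$-successor of $s$ with $u\models\delta_{ij}$. As $u\models\hat z\vee\hat m$, the formula $\iota$ provides a $V$-successor of $u$, and by the induction hypothesis it satisfies $\delta_{i,j+1}$. So $s\models\Diamond_{H^-}\Diamond_V\delta_{i,j+1}$, and Lemma~\ref{lem:set}(c) gives $s\models\Box_V\Box_{H^-}\delta_{i,j+1}$. Let $s'$ be a $V$-successor of $s$. It satisfies $\hat m$ by (E6), hence $\Diamond_{H^-}\top$ by (E5), and it satisfies $\Box_{H^-}\delta_{i,j+1}$. Therefore $s'\models\hat m\wedge\Diamond_{H^-}\delta_{i,j+1}$, which is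 $\delta_{i+1,j+1}$.

(c) We have $s_0\models\delta_{00}$. By $\iota$, a state of $\overline\Omega$ satisfying $\delta_{ij}$ has a $V$-successor and an $H$-successor satisfying $\hat m$; by (b) and (a) these realize $\delta_{i,j+1}$ and $\delta_{i+1,j}$.

(d) We follow the recursion that defines $\delta_{ij}$, proving the statement for all settable $\theta$ at once. For $\delta_{00}$ it is Lemma~\ref{lem:set}(f).

Let $s\in\overline\Omega$ satisfy $\delta_{0,j+1}\wedge\theta$. It has a $V^-$-successor $u$ with $u\models\delta_{0j}$, and $u\models\Diamond_V\theta$ by~\eqref{eq:conv}. The formula $\Diamond_V\theta$ is settable, so by the induction hypothesis $\delta_{0j}\to\Diamond_V\theta$ holds on $\overline\Omega$, and by Lemma~\ref{lem:set}(b) so does $\delta_{0j}\to\Box_V\theta$. Any $s'\in\overline\Omega$ with $s'\models\delta_{0,j+1}$ has a $V^-$-successor satisfying $\delta_{0j}$, hence $\Box_V\theta$, and~\eqref{eq:conv} gives $s'\models\theta$.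

Let $s\in\overline\Omega$ satisfy $\delta_{i+1,j}\wedge\theta$. It has an $H^-$-successor $u$ with $u\models\delta_{ij}$, and $u\models\Diamond_H(\hat m\wedge\theta)$ by~\eqref{eq:conv}. This formula is settable, so by the induction hypothesis and Lemma~\ref{lem:set}(b), $\delta_{ij}\to\Box_H(\hat m\to\theta)$ holds on $\overline\Omega$. Any $s'\in\overline\Omega$ with $s'\models\delta_{i+1,j}$ has an $H^-$-successor satisfying $\delta_{ij}$, so $s'\models\hat m\to\theta$ by~\eqref{eq:conv}, and $s'\models\hat m$.
\end{proof}

Fix $i,j$. By Lemma~\ref{lem:coord}(c) some $s\in\overline\Omega$ satisfies $\delta_{ij}$, and by (E2) it satisfies $\hat t$ for exactly one tile $t$. By Lemma~\ref{lem:coord}(d), $\delta_{ij}\to\hat t$ holds on $\overline\Omega$. We put $\tau(i,j)=t$. By (E2) again,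
\begin{equation}\label{eq:tau}
\text{if $u\in\overline\Omega$, $u\models\delta_{ij}$ and $u\models\hat t'$, then $t'=\tau(i,j)$.}
\end{equation}
As in the proof of (c), $s$ has an $H$-successor satisfying $\hat m\wedge\delta_{i+1,j}$. By (E7) it satisfies $\hat t'$ for some $t'$ with $(\tau(i,j),t')\in\mathsf H$, and $t'=\tau(i+1,j)$ by~\eqref{eq:tau}. The $V$-successor of $s$ satisfying $\delta_{i,j+1}$ gives $(\tau(i,j),\tau(i,j+1))\in\mathsf V$ by the second clause of (E7) and~\eqref{eq:tau}. If $i=0$, then $s\models\hat z$, and the third clause of (E7) with~\eqref{eq:tau} gives $\tau(0,j)\in T_0$. So $\tau$ is a tiling with column $0$ in $T_0$.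

\subsection{A mark in every row}
The conjunct $\Theta$ will give a finite path of $\sigma$-states from a vertex satisfying $\delta_{0j}$ to a mark. The path may run backward along links, step between flags or between marks, and use the agents $e$, so we must show that no such step leaves row $j$. Let
\[
\mathrm{Row}_j=\{\delta_{ij}:i\ge0\}\cup\{\varepsilon_{ij}:i\ge1\}.
\]

\begin{lemma}\label{lem:row}
Let $s\in\overline\Omega$ be a $\sigma$-state satisfying some $\rho\in\mathrm{Row}_j$, and let $s'\sim_cs$ be a $\sigma$-state. Then $s'\in\overline\Omega$, and $s'$ satisfies some formula of $\mathrm{Row}_j$.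
\end{lemma}

\begin{proof}
Since $s'\models\neg g$, Lemma~\ref{lem:closed} gives $s'\in\overline\Omega$. If $c=b$, then $s'\models\rho$ by $b$-invariance. If $c=e$, then $s'\models\rho$ by Lemma~\ref{lem:set}(e). Let $c=a$. The label of $s$ is one of $f_1,f_2,k,h^+,h^-$, and by (E3) $s'$ has the type of $s$. If $s$ is a flag, then $s'\models\rho$ as $\rho$ is settable. If $s\models k$, then $s'\models\rho$ by Lemma~\ref{lem:set}(e). Three cases remain.

\emph{Forward: $s\models h^+$ and $s'\models h^-$.} Then $s'$ is an $H$-successor of $s$, and $s'\models\Diamond_{H^-}\rho$ by~\eqref{eq:conv}. We apply (E6) at $s$. If $\rho=\delta_{0j}$, then $s'\models\hat m\vee\hat d$, so $s'$ satisfies $\delta_{1j}$ or $\varepsilon_{1j}$. If $\rho=\delta_{ij}$ with $i\ge1$, then $s'\models\hat m$, so $s'\models\delta_{i+1,j}$. If $\rho=\varepsilon_{ij}$, then $s'\models\hat d$, so $s'\models\varepsilon_{i+1,j}$.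

\emph{Backward: $s\models h^-$ and $s'\models h^+$.} By the last clause of (E5), $s\not\models\hat z$, so $\rho\neq\delta_{0j}$. Every other member of $\mathrm{Row}_j$ has a conjunct $\Diamond_{H^-}\rho'$ with $\rho'\in\mathrm{Row}_j$. Lemma~\ref{lem:set}(a) gives $s\models\Box_{H^-}\rho'$, and $s'$ is an $H^-$-successor of $s$.

\emph{Sideways: $s$ and $s'$ have the same label $h^+$ or $h^-$.} By (E4) some $u\in[s]_a$ has the opposite label. Apply the two previous cases to the steps from $s$ to $u$ and from $u$ to $s'$.
\end{proof}

Fix $j$. The epistemic formula $\delta_{0j}$ is realized in $\overline\Omega$, hence in $\Omega$ by~\eqref{eq:transfer}, hence, being $b$-invariant, at some $x\in W$. As $x\models\hat z$, the conjunct $\Theta$ yields an $h^+$-state $w\sim_bx$ at which $[\sigma]\langle*\rangle\mu$ and $[\sigma\wedge\neg k][*]\neg\mu$ hold. Since $w\models\sigma\wedge\neg k$, the formula $\langle*\rangle\mu$ is true at $w$ in $M^\sigma$ and false at $w$ in $M^{\sigma\wedge\neg k}=(M^\sigma)^{\neg k}$; the last equality holds because $\sigma$ and $k$ are Boolean. By Lemma~\ref{lem:reach} there is a finite path $w=r_0,r_1,\dots,r_n$ of $\sigma$-states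 with $r_n\models k$. We have $w\in\Omega$ and $w\models\delta_{0j}$, so by Lemma~\ref{lem:row} and induction along the path, $r_n\in\overline\Omega$ and $r_n$ satisfies some $\rho\in\mathrm{Row}_j$. This induction is the point at which finiteness of the path is used. By the last clause of (E7), $r_n$ satisfies $\hat m$ and $\hat t$ for some $t\in D$. By (E2) it satisfies neither $\hat z$ nor $\hat d$, so $\rho=\delta_{ij}$ with $i\ge1$, and $\tau(i,j)=t\in D$ by~\eqref{eq:tau}.

Thus $\tau$ is a solution. This completes the proof of Proposition~\ref{prop:red}, and with it of Theorem~\ref{thm:hard}.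

\section{The upper bound}\label{sec:upper}

To say that $\varphi$ is satisfiable in $\Sigma^1_1$ form, we guess a model and a truth table for it, both coded as relations on $\omega$. This requires that countable models suffice. The ordinary L\"owenheim--Skolem theorem does not apply directly, since $\blacksquare$ and $[G]$ are infinite conjunctions. They are countable conjunctions, however, and so they fit into $L_{\omega_1\omega}$, the extension of first-order logic by countable conjunctions of formulas with finitely many free variables in total. We use the downward L\"owenheim--Skolem theorem for this logic: an $L_{\omega_1\omega}$-sentence over a countable vocabulary that has a model has a countable model~\cite{keisler}. In this section $A$ is an arbitrary finite set. For a quantifier $\mathsf Q$, that is, $\blacksquare$ or $[G]$, let $\Psi_{\mathsf Q}$ be the decidable set of epistemic formulas over which it ranges.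

\begin{lemma}\label{lem:countable}
Every satisfiable formula of APAL or GAL is true at a state of a model whose set of states is a subset of $\omega$.
\end{lemma}

\begin{proof}
Regard epistemic models as structures for the countable vocabulary with a binary relation symbol $\sim_c$ for each agent and a unary predicate for each $p\in P$. We use $L_{\omega_1\omega}$-formulas $\chi(x)$ in the two variables $x,y$ with at most $x$ free, and write $\chi(y)$ for the result of interchanging $x$ and $y$. For each $\varphi$ and all such $\chi$ define a formula $\mathrm{ST}_\chi(\varphi)$ of the same sort, meant to say that $\varphi$ holds at $x$ in the restriction to $\chi$. The recursion is on $\varphi$, first for epistemic and then for all formulas: $\mathrm{ST}_\chi(p)=p(x)$, the translation commutes with $\neg$ and $\wedge$, and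
\begin{align*}
\mathrm{ST}_\chi(\Box_c\varphi)&=\forall y\,\big(x\sim_cy\wedge\chi(y)\to\mathrm{ST}_\chi(\varphi)(y)\big),\\
\mathrm{ST}_\chi([\psi]\varphi)&=\mathrm{ST}_\chi(\psi)\to\mathrm{ST}_{\chi\wedge\mathrm{ST}_\chi(\psi)}(\varphi),\\
\mathrm{ST}_\chi(\mathsf Q\varphi)&=\bigwedge_{\psi\in\Psi_{\mathsf Q}}\big(\mathrm{ST}_\chi(\psi)\to\mathrm{ST}_{\chi\wedge\mathrm{ST}_\chi(\psi)}(\varphi)\big).
\end{align*}
In the last line each $\psi$ is epistemic, so $\mathrm{ST}_\chi(\psi)$ is already defined. If $U$ is the set defined by $\chi$ in a model $M$ and $s\in U$, then $\mathrm{ST}_\chi(\varphi)$ holds of $s$ in $M$ iff $(M|U)_s\models\varphi$. This follows by induction along the same recursion; in the last two clauses, the hypothesis for $\psi$ shows that $\chi\wedge\mathrm{ST}_\chi(\psi)$ defines the set of states of $(M|U)^\psi$. So if $\varphi$ is satisfiable, then the conjunction of $\exists x\,\mathrm{ST}_{x=x}(\varphi)$ with the axioms for equivalence relations has a model, hence a countable one. This structure is an epistemic model in which $\varphi$ is true at some state, and it is isomorphic to a model on a subset of $\omega$.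
\end{proof}

\begin{proposition}\label{prop:upper}
Satisfiability in APAL and in GAL is $\Sigma^1_1$.
\end{proposition}

\begin{proof}
Let $\vec\psi$ range over finite sequences of formulas, thought of as successive announcements; $\langle\rangle$ is the empty sequence and $\vec\psi\psi$ is $\vec\psi$ extended by $\psi$. Consider the following statement about $\varphi$: there exist a model $M$ with state set $S\subseteq\omega$, a state $s\in S$, and relations $\mathrm{Dom}(\vec\psi,u)$ and $\mathrm{Tr}(\vec\psi,\chi,u)$ such that $\mathrm{Tr}(\langle\rangle,\varphi,s)$,
\[
\mathrm{Dom}(\langle\rangle,u)\Leftrightarrow u\in S,\qquad \mathrm{Dom}(\vec\psi\psi,u)\Leftrightarrow\mathrm{Dom}(\vec\psi,u)\text{ and }\mathrm{Tr}(\vec\psi,\psi,u),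
\]
and, for all $\vec\psi,u$ with $\mathrm{Dom}(\vec\psi,u)$ and all formulas involved, $\mathrm{Tr}(\vec\psi,p,u)\Leftrightarrow u\in\nu(p)$, the Boolean clauses for $\neg$ and $\wedge$ hold, and
\begin{align*}
\mathrm{Tr}(\vec\psi,\Box_c\chi,u)&\Leftrightarrow\forall u'\,\big(u\sim_cu'\text{ and }\mathrm{Dom}(\vec\psi,u')\Rightarrow\mathrm{Tr}(\vec\psi,\chi,u')\big),\\
\mathrm{Tr}(\vec\psi,[\psi]\chi,u)&\Leftrightarrow\big(\mathrm{Tr}(\vec\psi,\psi,u)\Rightarrow\mathrm{Tr}(\vec\psi\psi,\chi,u)\big),\\
\mathrm{Tr}(\vec\psi,\mathsf Q\chi,u)&\Leftrightarrow\forall\psi\in\Psi_{\mathsf Q}\,\big(\mathrm{Tr}(\vec\psi,\psi,u)\Rightarrow\mathrm{Tr}(\vec\psi\psi,\chi,u)\big).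
\end{align*}
The model is given by finitely many relations on $\omega$, namely $S$, the $\sim_c$ and $\{(p,u):u\in\nu(p)\}$, and all conditions are arithmetical in these relations, $\mathrm{Dom}$ and $\mathrm{Tr}$. So the statement is $\Sigma^1_1$. We show that it is equivalent to satisfiability of $\varphi$.

If $\varphi$ is satisfiable, take $M_s\models\varphi$ from Lemma~\ref{lem:countable}. Define $S_{\langle\rangle}=S$ and $S_{\vec\psi\psi}=\{u\in S_{\vec\psi}:(M|S_{\vec\psi})_u\models\psi\}$. Let $\mathrm{Dom}(\vec\psi,u)$ mean $u\in S_{\vec\psi}$, and let $\mathrm{Tr}(\vec\psi,\chi,u)$ mean that $u\in S_{\vec\psi}$ and $(M|S_{\vec\psi})_u\models\chi$. The conditions are then the semantic clauses.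

Conversely, let the conditions hold, and put $U_{\vec\psi}=\{u:\mathrm{Dom}(\vec\psi,u)\}$, a subset of $S$ by induction on the length of $\vec\psi$. We claim that for all $\chi$, all $\vec\psi$ and all $u\in U_{\vec\psi}$, we have $\mathrm{Tr}(\vec\psi,\chi,u)$ iff $(M|U_{\vec\psi})_u\models\chi$. Use induction on $\chi$, first for epistemic and then for all $\chi$, for all $\vec\psi$ at once. For variables, $\neg$, $\wedge$ and $\Box_c$ the conditions are the semantic clauses for $M|U_{\vec\psi}$. If the claim holds for $\psi$, then $U_{\vec\psi\psi}$ is the set of states of $M|U_{\vec\psi}$ that satisfy $\psi$; if it also holds for $\chi$, applied to the sequence $\vec\psi\psi$, then $\mathrm{Tr}(\vec\psi,\psi,u)\Rightarrow\mathrm{Tr}(\vec\psi\psi,\chi,u)$ is equivalent to $(M|U_{\vec\psi})_u\models[\psi]\chi$. This settles $[\psi]\chi$, and also $\mathsf Q\chi$ because the members of $\Psi_{\mathsf Q}$ are epistemic. The claim for $\langle\rangle$, $\varphi$ and $s$ gives $M_s\models\varphi$.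
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
(i) By Proposition~\ref{prop:upper} validity is $\Pi^1_1$, since $\varphi$ is valid iff $\neg\varphi$ is not satisfiable. By Theorem~\ref{thm:hard} it is $\Pi^1_1$-hard for $|A|\ge2$. The statement about oracles is Lemma~\ref{lem:systems}.

(ii) Decidability is Proposition~\ref{prop:one}. When validity is decidable, the system with all valid formulas as axioms and no rules is a finitary axiomatization. For $|A|\ge2$ there is none, by Theorem~\ref{thm:hard}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{harel}
Harel, J. ACM 33 (1986), 224--248.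

\bibitem{keisler}
Keisler, \emph{Model Theory for Infinitary Logic}, 1971.

\bibitem{nofmp}
\emph{No Finite Model Property for Logics of Quantified Announcements}, \texttt{https://rgalimullin.gitlab.io/TARK2021/tarkalk.pdf}.

\end{thebibliography}
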